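# Feet of perpendiculars from the circumcenter of a simplex

## Four small examples: two triangles and two tetrahedra

Take the triangle with vertices
$$v_0=(0,1),\qquad v_1=(\tfrac45,-\tfrac35),\qquad v_2=(-\tfrac45,-\tfrac35).$$
All three points lie on the unit circle about the origin $O$, and $O$ lies inside the triangle. Drop perpendiculars from $O$ to the three sides. Since $O$ is equidistant from the vertices, the feet are the midpoints
$$b_0=(0,-\tfrac35),\qquad b_1=(-\tfrac25,\tfrac15),\qquad b_2=(\tfrac25,\tfrac15),$$
where $b_i$ lies on the side opposite $v_i$. The point $(0,-\frac1{10})$ has distance $\frac12$ to $b_0$, and distance $\sqrt{\frac4{25}+\frac9{100}}=\frac12$ to $b_1$ and to $b_2$. So the triangle of feet sits in a disk of radius exactly half the original radius. This is no accident: the feet form the medial triangle, which is similar to the given one with ratio $\frac12$.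

Now an obtuse triangle: $(1,0)$, $(-1,0)$, $(0,\frac12)$. The smallest disk containing it is the unit disk about $O=(0,0)$. It is not the disk bounded by the circle through the three vertices. Let us drop perpendiculars from the center $O$ of the *smallest* disk. The point $O$ lies on the longest side, so one foot is $O$ itself. The other two sides lie on the lines $\pm x+2y=1$, with feet $(\pm\frac15,\frac25)$. The three feet all have distance $\frac14$ from $(0,\frac14)$, since $\frac1{25}+\frac9{400}=\frac1{16}$. So they lie in a disk of radius $\frac14$, and the ratio has dropped from $\frac12$ to at most $\frac14$.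

In dimension three, take a regular tetrahedron inscribed in the unit sphere. Here $v_i\cdot v_j=-\frac13$ for $i\ne j$, so the face opposite $v_i$ lies in the plane $x\cdot v_i=-\frac13$, and the foot from $O=0$ is $-\frac13v_i$. The feet form a copy of the tetrahedron shrunk by the factor $\frac13$. One might hope that $\frac13$ is the worst case in space. It is not. Take
$$v_1=(1,0,0),\quad v_2=(-1,0,0),\quad v_0=(0,1,0),\quad v_3=(0,\tfrac45,\tfrac35).$$
All four are unit vectors and $v_1,v_2$ are antipodal, so the smallest ball containing the tetrahedron is the unit ball about $O=0$. The faces opposite $v_0$ and $v_3$ both contain the segment $v_1v_2$, hence $O$, so $b_0=b_3=0$. The faces opposite $v_1$ and $v_2$ lie in the planes $\mp x+y+\frac13z=1$, and the feet are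
$$b_1=\tfrac1{19}(-9,9,3),\qquad b_2=\tfrac1{19}(9,9,3).$$
Their distance is $\frac{18}{19}$, so any ball containing the feet has radius at least $\frac9{19}\approx0.474$. This is close to $\frac12$.

In none of these examples have we exceeded $\frac12$. Can the ratio ever be more than $\frac12$, in any dimension? This talk proves that it cannot.

## Minimal balls and the statements

We work in Euclidean space $\mathbb E^n$, $n\ge2$.

**Definition.** For a nonempty compact set $K\subset\mathbb E^n$, $R(K)$ is the minimum of the radii of closed balls containing $K$. For an $n$-simplex $\Delta$, $R(\Delta)$ is the *circumradius* of $\Delta$, and the *circumcenter* $O$ of $\Delta$ is the center of the unique minimal ball.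

Beware of this usage. As the obtuse triangle shows, the minimal ball is bounded by the sphere through all vertices only when the center of that sphere lies in the closed simplex.

**Definition.** Let $v_0,\dots,v_n$ be the vertices of $\Delta$, let $f_i$ be the facet opposite $v_i$, and let $H_i$ be the hyperplane containing $f_i$. Let $b_i$ be the foot of the perpendicular from $O$ to $H_i$. Then $\bar\Delta=\operatorname{conv}\{b_0,\dots,b_n\}$.

The set $\bar\Delta$ may be degenerate; in the second tetrahedron it is a triangle. The question is whether $R(\Delta)\ge2R(\bar\Delta)$ always holds. It is Conjecture 1 of "A Simplex Contained in a Sphere" (https://people.clas.ufl.edu/avince/files/SimplexGofG.pdf). We shall prove the following.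

**Theorem 1.** For every $n\ge2$ and every $n$-simplex $\Delta\subset\mathbb E^n$: $R(\Delta)\ge2R(\bar\Delta)$.

**Theorem 2.** For $n\ge3$ the inequality is always strict. For $n=2$ equality holds exactly for non-obtuse triangles. For every $n$ the constant $2$ is optimal. The set of values of $R(\bar\Delta)/R(\Delta)$ is exactly $(0,\frac12)$ if $n\ge3$ and $(0,\frac12]$ if $n=2$.

**Theorem 3.** Let $O\in\operatorname{int}\Delta$ and $R=R(\Delta)$. Then $\bar\Delta$ is nondegenerate. If $\rho$ and $c$ are the radius and center of the sphere through its vertices and $\kappa=|c-O|$, then $\kappa<\rho$ and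
$$R^2\ \ge\ 2R\rho+n(n-2)(\rho^2-\kappa^2).\tag{1}$$
For $n\ge3$ and every $\rho\in[R/n,R/2)$ there is a simplex attaining equality in (1). For $n=2$ equality always holds, with $\rho=R/2$.

One lemma on minimal balls will be used throughout.

**Lemma 1.** Let $K\subset\mathbb E^n$ be nonempty and compact.

(a) There is exactly one closed ball of minimal radius containing $K$.

(b) If $B(z,r)$ is this ball, then $z\in\operatorname{conv}\{v\in K:|v-z|=r\}$.

(c) If $K\subset B(z,r)$ and $z$ is a convex combination of points of $K$ at distance $r$ from $z$, then $B(z,r)$ is the minimal ball.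

*Proof.* (a) The function $z\mapsto\max_{v\in K}|v-z|$ is continuous and tends to infinity, so it attains its minimum $r$. If it were attained at two points $z\ne z'$, then for all $v\in K$
$$\Big|v-\frac{z+z'}2\Big|^2=\tfrac12|v-z|^2+\tfrac12|v-z'|^2-\tfrac14|z-z'|^2\le r^2-\tfrac14|z-z'|^2,$$
which contradicts minimality.

(b) The set $A=\{v\in K:|v-z|=r\}$ is nonempty and compact, and so is $\operatorname{conv}A$. Suppose $z\notin\operatorname{conv}A$. Strict separation gives $w$ and $\delta>0$ with $w\cdot(v-z)\ge2\delta$ on $A$. Let $U=\{v\in K:w\cdot(v-z)>\delta\}$, an open subset of $K$ containing $A$. On the compact set $K\setminus U$ we have $|v-z|\le r-\eta$ for some $\eta>0$. So for small $\varepsilon>0$, points of $K\setminus U$ have distance at most $r-\eta+\varepsilon|w|<r$ from $z+\varepsilon w$. For $v\in U$,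
$$|v-z-\varepsilon w|^2\le r^2-2\varepsilon\delta+\varepsilon^2|w|^2<r^2 .$$
So a smaller ball about $z+\varepsilon w$ contains $K$, a contradiction.

(c) Let $z=\sum\mu_kv_k$ with $\mu_k\ge0$, $\sum\mu_k=1$, $|v_k-z|=r$. For any $z'$ we have $\sum\mu_k|v_k-z'|^2=r^2+|z-z'|^2$, because the cross terms cancel. So some $v_k$ has distance at least $r$ from $z'$, and no ball about $z'$ of radius less than $r$ contains $K$. $\square$

**Normalization.** Everything scales and translates, so from now on $O=0$ and $R(\Delta)=1$. A ball contains $\Delta$ exactly when it contains the vertices. Lemma 1(b), applied to the vertex set, gives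
$$0=\sum_i\lambda_iv_i,\qquad \lambda_i\ge0,\quad\sum_i\lambda_i=1,\qquad |v_i|\le1,\quad |v_i|=1\text{ whenever }\lambda_i>0.\tag{2}$$
The $\lambda_i$ are the barycentric coordinates of $O$, which are unique. In particular $O\in\Delta$, and $O\in f_i$ exactly when $\lambda_i=0$.

## Thales balls: enough on the boundary, not in the interior

**Step 1 (settle the case $O\in\partial\Delta$).** Say $O\in f_j$. Then $b_j=O=0$. For $i\ne j$ the vertex $v_j$ lies on $H_i$, so $b_i\perp(v_j-b_i)$, and by Thales $|b_i-\frac12v_j|=\frac12|v_j|$. The point $b_j=0$ satisfies this as well. Hence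
$$|b_i-\tfrac12v_j|=\tfrac12|v_j|\ \text{ for all } i,\qquad R(\bar\Delta)\le\tfrac12|v_j|\le\tfrac12\qquad\text{whenever }O\in f_j.\tag{3}$$
The obtuse triangle of the first section shows this at work with $v_j=(0,\frac12)$.

It is tempting to run the same argument when $O$ is interior. For each $j$, the feet $b_i$ with $i\neq j$ still lie on the Thales sphere with diameter $Ov_j$, which has radius $\frac12$. The trouble is the one remaining foot. With all $\lambda_i>0$, equation (2) says $v_j=-\lambda_j^{-1}\sum_{i\ne j}\lambda_iv_i$. Every $v_i$ with $i\ne j$ lies on $H_j$, so $b_j\cdot v_i=|b_j|^2>0$, and therefore $b_j\cdot v_j<0$. Hence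
$$|b_j-\tfrac12v_j|^2=|b_j|^2-b_j\cdot v_j+\tfrac14>\tfrac14 .$$
So *every* Thales ball misses exactly one foot. In the first triangle, $b_0=(0,-\frac35)$ has distance $1.1$ from $\frac12v_0$. The right disk there is centered at $(0,-\frac1{10})$, a point not tied to any single vertex. The ball about $O$ does not help either, since $|b_0|=\frac35>\frac12$. We need a ball that treats all feet alike, and the sphere through all of them is the natural candidate. The next section computes its radius.

## Dual points and the sphere through the feet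

From here until the end of the proof of Theorem 1, $O=0\in\operatorname{int}\Delta$. So all $\lambda_i>0$ and all $|v_i|=1$.

**Step 2 (replace the feet by dual points, which satisfy linear relations).** Since $0\notin H_i$, there is a unique $p_i\ne0$ with $H_i=\{x:p_i\cdot x=1\}$, and then $b_i=p_i/|p_i|^2$. The vertices other than $v_i$ lie on $H_i$. Multiplying $\sum_j\lambda_jv_j=0$ by $p_i$ gives $(1-\lambda_i)+\lambda_i\,p_i\cdot v_i=0$. So
$$p_i\cdot v_j=1\quad(j\ne i),\qquad p_i\cdot v_i=1-\frac1{\lambda_i}.\tag{4}$$
Moreover $|p_i|>1$. Indeed $H_i$ contains at least two distinct unit vectors because $n\ge2$, their midpoint has norm less than $1$, and the distance of $H_i$ from $0$ is $1/|p_i|$.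

**Step 3 (express (4) as a duality of bases, to get affine independence of the $p_i$).** Lift to $\mathbb R^n\times\mathbb R$.

**Definition.** The *Lorentz form* on $\mathbb R^n\times\mathbb R$ is $\langle(x,s),(y,t)\rangle=st-x\cdot y$. A vector $Y$ is *timelike* if $\langle Y,Y\rangle>0$ and *null* if $\langle Y,Y\rangle=0$. A vector is *future* if its last coordinate is positive.

For example $(0,1)$ is future timelike, $(x,s)$ is null exactly when $|x|=|s|$, and $(v,1)$ is future null for every unit vector $v$. Put
$$V_i=(v_i,1),\qquad P_i=(p_i,1).$$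
Then $\langle V_i,V_i\rangle=0$, $\langle V_i,V_j\rangle=1-v_i\cdot v_j>0$ for $i\ne j$, and $\langle P_i,P_i\rangle=1-|p_i|^2<0$. By (4),
$$\langle P_i,\lambda_jV_j\rangle=\lambda_j(1-p_i\cdot v_j)=\delta_{ij}.\tag{5}$$
The $v_i$ are affinely independent, so $(V_i)$ is a basis of $\mathbb R^{n+1}$. By (5), $(P_i)$ and $(\lambda_iV_i)$ are dual bases, and for every vector $Y$
$$Y=\sum_i\langle P_i,Y\rangle\,\lambda_iV_i=\sum_i\langle Y,\lambda_iV_i\rangle\,P_i .\tag{6}$$
In particular the $P_i$ are linearly independent, so the $p_i$ are affinely independent. Taking $Y=(0,1)$ in the second expansion, with $\langle(0,1),\lambda_iV_i\rangle=\lambda_i$, gives $\sum_i\lambda_iP_i=(0,1)$, i.e. $\sum_i\lambda_ip_i=0$.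

**Step 4 (find the sphere through the feet and reduce Theorem 1 to one scalar inequality).** The matrix with rows $(2p_i,1)$ is invertible by affine independence. So there are unique $q\in\mathbb R^n$ and $W\in\mathbb R$ with
$$|p_i|^2=2p_i\cdot q+W\qquad(0\le i\le n).\tag{7}$$
Averaging with weights $\lambda_i$ and using $\sum\lambda_ip_i=0$ gives $W=\sum_i\lambda_i|p_i|^2>1$. Put
$$D=|q|,\qquad Q=\sqrt{W+D^2}.$$
Then (7) says $|p_i-q|=Q$: the $p_i$ lie on the sphere with center $q$ and radius $Q$. The feet are the inverses of the $p_i$ in the unit sphere. Dividing (7) by $W|p_i|^2$ and using $|b_i|^2=1/|p_i|^2$ gives $\frac1W=\frac2Wb_i\cdot q+|b_i|^2$, that is,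
$$\Big|b_i+\frac qW\Big|^2=\frac1W+\frac{D^2}{W^2}=\frac{Q^2}{W^2}\qquad(0\le i\le n).\tag{8}$$
So all feet lie on the sphere with center $-q/W$ and radius $Q/W$. Theorem 1 follows if we show
$$W\ge2Q .$$

Let us test this. For the regular $n$-simplex, $v_i\cdot v_j=-\frac1n$ for $i\ne j$, so $p_i=-nv_i$, $q=0$, $W=n^2$, $Q=n$, and $W-2Q=n(n-2)$. For the first triangle, $p_0=(0,-\frac53)$, $p_1=(-2,1)$, $p_2=(2,1)$, and (7) is solved by $q=(0,\frac5{12})$, $W=\frac{25}6$. Then $Q^2=\frac{25}6+\frac{25}{144}=\frac{625}{144}$, so $Q=\frac{25}{12}$ and $W=2Q$ exactly. The center $-q/W=(0,-\frac1{10})$ is the one found by hand.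

## Two quadratic forms and the operator comparing them

The $V_i$ are null for the Lorentz form. We now build a second form for which the $P_i$ are null.

**Step 5 (the second form and the operator $T$).** Define
$$h\big((x,s),(y,t)\big)=Wst+s\,q\cdot y+t\,q\cdot x-x\cdot y,\qquad T(y,t)=(y-tq,\;Wt+q\cdot y).$$
Expanding $\langle(x,s),T(y,t)\rangle=s(Wt+q\cdot y)-x\cdot(y-tq)$ shows
$$h(Y,Z)=\langle Y,TZ\rangle .$$
Since $h$ is symmetric, $T$ is selfadjoint for $\langle\,,\rangle$. By (7), $h(P_i,P_i)=W+2q\cdot p_i-|p_i|^2=0$, and for $i\ne j$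
$$h(P_i,P_j)=W+q\cdot p_i+q\cdot p_j-p_i\cdot p_j=\tfrac12|p_i|^2+\tfrac12|p_j|^2-p_i\cdot p_j=\tfrac12|p_i-p_j|^2>0.\tag{9}$$
Finally, let $\Psi(x,s)=(x-sq,\,Qs)$. Expanding $Q^2st-(x-sq)\cdot(y-tq)$ and using $Q^2-D^2=W$ gives
$$h(Y,Z)=\langle\Psi Y,\Psi Z\rangle .\tag{10}$$
So $h$ is a copy of the Lorentz form. It has signature $(1,n)$, and since $Q>0$, $\Psi$ preserves the sign of the last coordinate.

**Step 6 (the spectrum of $T$, and what we must prove about it).** Write $q=De$ with $|e|=1$. Then $T$ is the identity on the $(n-1)$-dimensional space $\{(y,0):y\perp e\}$, while $T(e,0)=(e,D)$ and $T(0,1)=(-De,W)$. So the eigenvalues of $T$ are $1$ ($n-1$ copies) and the two roots $\alpha,\beta$ of $\mu^2-(1+W)\mu+Q^2$: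
$$\alpha+\beta=1+W,\qquad\alpha\beta=Q^2.\tag{11}$$
If $\alpha,\beta$ are real and positive, then
$$W-2Q=\alpha+\beta-2\sqrt{\alpha\beta}-1=(\sqrt\beta-\sqrt\alpha)^2-1 .\tag{12}$$
So we want a lower bound for $\sqrt\beta-\sqrt\alpha$, that is, information on the trace of a square root of $T$ in which $\sqrt\beta$ and $\sqrt\alpha$ carry opposite signs.

This meets an obstacle at once. A selfadjoint operator for an *indefinite* form need not have real eigenvalues: on $\mathbb R\times\mathbb R$ with $\langle(x,s),(y,t)\rangle=st-xy$, the map $(y,t)\mapsto(-t,y)$ is selfadjoint, because $\langle(x,s),(-t,y)\rangle=sy+xt$ is symmetric, but its square is $-1$. For our $T$ the discriminant is $(1+W)^2-4Q^2=(1+W-2Q)(1+W+2Q)$, so asking that $\alpha,\beta$ be real is the same as asking $1+W\ge2Q$. That is almost the inequality we want. Reality of the spectrum must therefore come from the geometry of the simplex, and the positivity of the off-diagonal products $\langle V_i,V_j\rangle$ and $h(P_i,P_j)$ supplies it.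

## A positive matrix and a timelike eigenvector

**Lemma 2.** Let $E=(y,t)$ be future timelike, so $|y|<t$.

(a) If $N=(x,s)$ is null with $s>0$, then $\langle N,E\rangle>0$. If $N$ is null and $\langle N,E\rangle>0$, then $s=|x|>0$.

(b) If $N=(x,s)$ and $N'=(x',s')$ are null with $s,s'\ge0$, then $\langle N,N'\rangle\ge0$.

(c) Let $k$ be a symmetric form of signature $(1,n)$ on $\mathbb R^{n+1}$ and $k(E_0,E_0)>0$. Then $k$ is negative definite on the $k$-orthogonal complement of $E_0$.

*Proof.* Null means $|x|=|s|$. (a) If $s>0$, then $\langle N,E\rangle=st-x\cdot y\ge s(t-|y|)>0$. If $s\le0$, then $\langle N,E\rangle\le-|x|t+|x||y|\le0$. (b) $ss'-x\cdot x'\ge ss'-|x||x'|=0$. (c) $\mathbb R^{n+1}$ is the $k$-orthogonal sum of $\mathbb RE_0$ and the complement. The signature is $(1,n)$ and $E_0$ already accounts for the one plus sign, so Sylvester's law leaves only minus signs for the complement. $\square$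

We also recall Perron's theorem: if all entries of a square matrix are positive, then its spectral radius is a positive eigenvalue, with an eigenvector all of whose entries are positive.

**Step 7 (produce an eigenvector of $T$ with all signs under control).** Let $G_{ki}=\langle\lambda_kV_k,\lambda_iV_i\rangle$ and $C_{ij}=h(P_i,P_j)$. By (6),
$$TP_j=\sum_i\langle P_i,TP_j\rangle\lambda_iV_i=\sum_iC_{ij}\lambda_iV_i,\qquad\lambda_iV_i=\sum_kG_{ki}P_k ,$$
so $T$ has matrix $GC$ in the basis $(P_j)$. Both $G$ and $C$ have zero diagonal and positive off-diagonal entries. The entry $(GC)_{kj}=\sum_iG_{ki}C_{ij}$ contains a positive term for each $i\notin\{k,j\}$, and such an $i$ exists because there are $n+1\ge3$ indices. So all entries of $GC$ are positive. By Perron's theorem the spectral radius of $T$, which we call $\beta$ (to be identified in Step 8 with a root in (11)), is a positive eigenvalue with an eigenvector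
$$E=\sum_ja_jP_j,\qquad a_j>0 .$$
The $P_j$ have negative Lorentz square, so this does not yet tell us where $E$ lies. But $\beta\langle P_i,E\rangle=\langle P_i,TE\rangle=h(P_i,E)=\sum_ja_jC_{ij}>0$, and together with (6)
$$\langle P_i,E\rangle>0\ \text{ for all } i,\qquad E=\sum_i\langle P_i,E\rangle\,\lambda_iV_i.\tag{13}$$
So $E$ is also a positive combination of the $V_i$. Since $\langle V_i,V_i\rangle=0$ and $\langle V_i,V_j\rangle>0$ for $i\neq j$, we get $\langle E,E\rangle>0$, and the last coordinate of $E$ is positive. Thus $E$ is future timelike.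

**Step 8 (conclude that the spectrum of $T$ is real and positive).** Let $E^\perp$ be the Lorentz complement of $E$. By Lemma 2(c) the Lorentz form is negative definite there, and $T$ maps $E^\perp$ to itself because $T$ is selfadjoint and $TE=\beta E$. So $T|_{E^\perp}$ is selfadjoint for the definite form $-\langle\,,\rangle$, hence diagonalizable with real eigenvalues and orthogonal eigenspaces. Next, $h(E,Y)=\langle TE,Y\rangle=\beta\langle E,Y\rangle$. So $E^\perp$ is also the $h$-complement of $E$, and $h(E,E)=\beta\langle E,E\rangle>0$. By Lemma 2(c) applied to $h$, the form $h$ is negative definite on $E^\perp$. If $TY=\mu Y$ with $0\ne Y\in E^\perp$, then $h(Y,Y)=\mu\langle Y,Y\rangle$ with both $h(Y,Y)$ and $\langle Y,Y\rangle$ negative, so $\mu>0$.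

All eigenvalues of $T$ are thus real and positive, and the largest of them is the spectral radius $\beta$. The two roots in (11) have sum $1+W>2$, so the larger root exceeds $1$ and is the largest eigenvalue. So our $\beta$ is that root, and the eigenvalues of $T|_{E^\perp}$ are $\alpha$ together with $n-1$ copies of $1$, where $0<\alpha\le\beta$.

## A square root with signs, and its trace

**Step 9 (choose the square root).** Let $X$ be a selfadjoint operator with $X^2=T$ and $XE=\sqrt\beta\,E$. Because
$$\langle XY,XZ\rangle=\langle Y,TZ\rangle=h(Y,Z),$$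
$X$ carries $h$-null vectors to Lorentz-null vectors. By (6), $\operatorname{tr}X=\sum_i\langle XP_i,\lambda_iV_i\rangle$, since $\langle XP_i,\lambda_iV_i\rangle$ is the coefficient of $P_i$ in $XP_i$. So the trace is a sum of products of pairs of null vectors $XP_i$ and $V_i$, and the sign of such a product depends only on the halves of the null cone. Step 10 uses nothing else about $X$, so the signs of $X$ on $E^\perp$ are ours to choose. We choose them all negative, which makes the trace as small as possible and the statement $\operatorname{tr}X\ge0$ as strong as possible. That is, $X$ acts as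
$$\sqrt\beta\ \text{ on }E,\qquad -\sqrt\mu\ \text{ on the }\mu\text{-eigenspace of }T|_{E^\perp}.$$
These spaces are mutually Lorentz orthogonal, so $X$ is selfadjoint. Clearly $X^2=T$, and
$$\operatorname{tr}X=\sqrt\beta-\sqrt\alpha-(n-1).\tag{14}$$

For the regular simplex all of this is explicit: $T(y,t)=(y,n^2t)$, $E=(0,1)$ up to scale, $X(y,t)=(-y,nt)$, and $XP_i=(nv_i,n)=nV_i$. The trace is $n-n=0$.

**Step 10 (prove $\operatorname{tr}X\ge0$).** Put $N=XP_i=(x,s)$. Then $\langle N,N\rangle=h(P_i,P_i)=0$, so $N$ is null. By (13), $\langle N,E\rangle=\langle P_i,XE\rangle=\sqrt\beta\,\langle P_i,E\rangle>0$. Lemma 2(a) gives $s=|x|>0$, and Lemma 2(b) with $N'=V_i$ gives $\langle N,V_i\rangle\ge0$. Hence $\operatorname{tr}X=\sum_i\lambda_i\langle XP_i,V_i\rangle\ge0$.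

**Step 11 (convert the trace inequality back to geometry).** By (14), $\sqrt\beta-\sqrt\alpha\ge n-1>0$. Squaring and using (12), $1+W-2Q\ge(n-1)^2$, i.e.
$$W\ \ge\ 2Q+n(n-2).\tag{15}$$
By (8) all feet lie in a ball of radius $Q/W$, so
$$R(\bar\Delta)\le\frac QW\le\frac Q{2Q+n(n-2)}\le\frac12.\tag{16}$$
Together with (3) for $O\in\partial\Delta$, this proves Theorem 1. $\blacksquare$

**Remark.** By (4), the facet of $\operatorname{conv}\{p_i\}$ opposite $p_j$ lies in the hyperplane $v_j\cdot x=1$, which is tangent to the unit sphere. Since $0=\sum\lambda_ip_i$ is interior, $\operatorname{conv}\{p_i\}$ has inradius $1$ and incenter $0$. Its vertices lie on the sphere of radius $Q$ about $q$, at distance $D$ from the incenter. Since $D^2=Q^2-W$, (15) reads $D^2\le(Q-n)(Q+n-2)$, an $n$-dimensional Grace–Danielsson inequality. Theorem 1 needs only the weaker $D^2\le Q(Q-2)$.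

## The refined inequality and the simplices attaining it

**Step 12 (nondegeneracy and inequality (1)).** Let $O=0$ be interior, $R=1$. Suppose the $b_i$ lie on a hyperplane $u\cdot x=\tau$ with $u\ne0$. Then $u\cdot p_i=\tau|p_i|^2$ for all $i$. If $\tau=0$, the $n+1$ affinely independent points $p_i$ lie in a hyperplane, which is impossible. If $\tau\ne0$, then $|p_i|^2=2p_i\cdot\frac u{2\tau}+0$, so by uniqueness in (7) $W=0$, contradicting $W>1$. Hence $\bar\Delta$ is nondegenerate, and (8) describes the sphere through its vertices:
$$\rho=\frac QW,\qquad c=-\frac qW,\qquad\kappa=\frac DW,\qquad\rho^2-\kappa^2=\frac{Q^2-D^2}{W^2}=\frac1W>0 .$$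
So $\kappa<\rho$, and dividing (15) by $W$ gives $1\ge2\rho+n(n-2)(\rho^2-\kappa^2)$. Scaling gives (1) for general $R$.

If $n=2$, then $O$ is interior and equidistant from the vertices, so $\bar\Delta$ is the medial triangle and $\rho=R/2$. Both sides of (1) equal $R^2$.

Now let $n\ge3$. To build equality cases we reverse the construction. The trace of $X$ must vanish, and then every term $\langle XP_i,V_i\rangle$ vanishes. So we start from an operator $T$ whose signed root has trace $0$ and look for a basis $(V_i)$ of null vectors adapted to it.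

**Lemma 3.** A selfadjoint operator $A$ of trace $0$ on a Euclidean space of finite dimension has zero diagonal in some orthonormal basis.

*Proof.* In dimension $1$, $A=0$. In higher dimension the diagonal entries in any orthonormal basis sum to $0$, so the quadratic form of $A$ takes values $\le0$ and $\ge0$ on the unit sphere. The sphere is connected, so some unit vector $u$ has value $0$. The compression of $A$ to $u^\perp$ is selfadjoint of trace $0$; apply induction. $\square$

**Step 13 (the operator).** Let $\varphi\ge n$ and set
$$Q=\varphi,\quad W=2Q+n(n-2),\quad D=\sqrt{Q^2-W}=\sqrt{(Q-n)(Q+n-2)}\ge0,\quad q=De,\ |e|=1,$$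
and define $h,T,\Psi$ by the formulas of Step 5. The identities $h(Y,Z)=\langle Y,TZ\rangle$, (10) and (11) used only $Q^2=W+D^2$, so they hold here. The discriminant of (11) is $(1+W-2Q)(1+W+2Q)=(n-1)^2(1+W+2Q)>0$. Sum and product are positive, so $0<\alpha<\beta$ when $\alpha$ denotes the smaller root. As $\alpha+\beta=1+W>2$, we have $\beta>1$. Also $(\alpha-1)(\beta-1)=Q^2-(1+W)+1=D^2$.

Put $E=\big(-\frac D{\beta-1}e,\,1\big)$. Then
$$TE=\Big(-\frac D{\beta-1}e-De,\ W-\frac{D^2}{\beta-1}\Big)=\Big(-\frac{\beta D}{\beta-1}e,\ W-(\alpha-1)\Big)=\beta E .$$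
It is future timelike because $D^2=(\alpha-1)(\beta-1)<(\beta-1)^2$. As in Step 8, $T$ preserves the negative definite space $E^\perp$, on which it is selfadjoint with eigenvalues $\alpha,1,\dots,1$, all positive. Define $X$ as in Step 9. Since $(\sqrt\beta-\sqrt\alpha)^2=1+W-2Q=(n-1)^2$ and $\beta>\alpha$, formula (14) gives $\operatorname{tr}X=0$.

**Step 14 (a Euclidean structure in which $X$ is selfadjoint, and a null basis).** Let $g(Y,Z)=\langle Y,X^{-1}Z\rangle$. It is symmetric. The vector $E$ and the space $E^\perp$ are $g$-orthogonal, and $g(E,E)=\langle E,E\rangle/\sqrt\beta>0$. On the $\mu$-eigenspace of $T|_{E^\perp}$, $g$ equals $-\mu^{-1/2}\langle\,,\rangle$, which is positive definite, and different eigenspaces are $g$-orthogonal. So $g$ is positive definite. Moreover $g(XY,Z)=\langle XY,X^{-1}Z\rangle=\langle Y,Z\rangle=g(Y,XZ)$, so $X$ is $g$-selfadjoint. By Lemma 3 there is a $g$-orthogonal basis $V_0,\dots,V_n$ with $\langle V_i,V_i\rangle=g(V_i,XV_i)=0$. A nonzero null vector has nonzero last coordinate, so after rescaling (signs included) $V_i=(v_i,1)$ with $|v_i|=1$.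

**Step 15 (recover the dual points).** Put $P_i'=X^{-1}V_i$. Then:

- $\langle P_i',V_j\rangle=g(V_j,V_i)$, which is $0$ for $j\ne i$ and positive for $j=i$;
- $h(P_i',P_i')=\langle XP_i',XP_i'\rangle=\langle V_i,V_i\rangle=0$;
- $h(P_i',E)=\beta\langle X^{-1}V_i,E\rangle=\beta\langle V_i,X^{-1}E\rangle=\sqrt\beta\,\langle V_i,E\rangle>0$, by Lemma 2(a).

Also $h(E,E)=\beta\langle E,E\rangle>0$. Now use (10): $\Psi E$ is future timelike, $\Psi P_i'$ is null, and $\langle\Psi P_i',\Psi E\rangle>0$. By Lemma 2(a) the last coordinate of $\Psi P_i'$ is positive, hence so is that of $P_i'$. Let $P_i=(p_i,1)$ be the positive multiple of $P_i'$ with last coordinate $1$. Then $\langle P_i,V_j\rangle=0$ says $p_i\cdot v_j=1$ for $j\ne i$. Put $\lambda_i=\langle P_i,V_i\rangle^{-1}>0$. Expanding $(0,1)=\sum_ic_iV_i$ and pairing with $P_i$ gives $1=c_i\langle P_i,V_i\rangle$, so $c_i=\lambda_i$. Hence $\sum\lambda_iv_i=0$ and $\sum\lambda_i=1$.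

**Step 16 (check that equality holds).** The $V_i$ form a basis, so $\Delta=\operatorname{conv}\{v_i\}$ is an $n$-simplex. It is inscribed in the unit sphere with $0$ in its interior, so by Lemma 1(c) $O=0$ and $R=1$. For each $i$ the hyperplane $H_i$ is $\{p_i\cdot x=1\}$, so the $p_i$ are the dual points of $\Delta$. The identity $h(P_i,P_i)=0$ is (7) with our $q$ and $W$, which are therefore the constants belonging to $\Delta$. So equality holds in (15) and in (1), with
$$\rho=\frac QW=\frac\varphi{2\varphi+n(n-2)} .$$
For $n\ge3$ this increases continuously from $\frac1n$ at $\varphi=n$ toward $\frac12$ as $\varphi\to\infty$, so it takes every value in $[\frac1n,\frac12)$. Scaling by $R$ gives every $\rho\in[R/n,R/2)$, and Theorem 3 is proved. $\blacksquare$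

At $\varphi=n$ we have $D=0$, $X(y,t)=(-y,nt)$ and $g((x,s),(y,t))=x\cdot y+\frac{st}n$. Then $g$-orthogonality says $v_i\cdot v_j=-\frac1n$ for $i\neq j$, and we are back at the regular simplex.

## Strictness in dimension at least three, and equality for triangles

Let $n\ge3$, $O=0$, $R(\Delta)=1$. If $O$ is interior, (16) gives $R(\bar\Delta)\le Q/(2Q+n(n-2))<\frac12$. So suppose $O\in\partial\Delta$ and, for contradiction, $R(\bar\Delta)=\frac12$.

**Step 17 (show that $O$ lies in exactly one facet).** By (3), $|v_j|=1$ for every $j$ with $O\in f_j$. If $O\in f_j\cap f_k$ with $j\ne k$, then by (3) each $z=b_i$ satisfies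
$$\Big|z-\frac{v_j+v_k}4\Big|^2=\tfrac12\Big|z-\frac{v_j}2\Big|^2+\tfrac12\Big|z-\frac{v_k}2\Big|^2-\tfrac1{16}|v_j-v_k|^2=\tfrac14-\tfrac1{16}|v_j-v_k|^2<\tfrac14,$$
so $R(\bar\Delta)<\frac12$, a contradiction. Renumber so that $f_0$ is the only facet containing $O$. Then $\lambda_0=0$, $\lambda_j>0$ for $j\ge1$, $\sum_{j\ge1}\lambda_j=1$, and all $|v_i|=1$.

**Step 18 (use the extremality of the Thales ball).** The ball $B(\frac12v_0,\frac12)$ contains all feet by (3) and has the minimal radius, so it is *the* minimal ball of $\{b_i\}$. By Lemma 1(b), $\frac12v_0$ is a convex combination of the $b_i$. As $b_0=0$,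
$$\tfrac12v_0=\sum_{i\ge1}\mu_ib_i,\qquad\mu_i\ge0,\quad\sum_{i\ge1}\mu_i\le1 .$$
For $i\ge1$ we have $0\notin H_i$ since $\lambda_i>0$. So write $H_i=\{p_i\cdot x=1\}$, $b_i=p_i/|p_i|^2$. As in Step 2,
$$p_i\cdot v_0=1,\qquad p_i\cdot v_j=1\ (j\ge1,\ j\ne i),\qquad p_i\cdot v_i=1-\frac1{\lambda_i}.$$
Let $e=v_0$, $\tau_j=e\cdot v_j$, $\nu_i=2\mu_i/|p_i|^2\ge0$. Then $e=\sum_{i\ge1}\nu_ip_i$. Multiplying by $e$ gives $\sum_{i\ge1}\nu_i=1$; multiplying by $v_j$, $j\ge1$, gives $\tau_j=1-\nu_j/\lambda_j$.

**Step 19 (derive a contradiction by Cauchy–Schwarz).** Let $z_i=p_i-e$. Then $z_i\cdot e=0$ and $|z_i|^2=|p_i|^2-1$, so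
$$\sum_{i\ge1}\nu_i|z_i|^2=\sum_{i\ge1}\nu_i|p_i|^2-1=2\sum_{i\ge1}\mu_i-1\le1 .$$
Further $z_i\cdot v_i=1-\frac1{\lambda_i}-\tau_i=-\frac{1-\nu_i}{\lambda_i}$. Since $z_i\perp e$, only the part $v_i-\tau_ie$ of $v_i$ matters, and its squared norm is $1-\tau_i^2$. So $(z_i\cdot v_i)^2\le|z_i|^2(1-\tau_i)(1+\tau_i)$. Here $1-\tau_i=\nu_i/\lambda_i$ and $1+\tau_i=\omega_i/\lambda_i$ with $\omega_i=2\lambda_i-\nu_i$. We have $\omega_i\ge0$ because $\tau_i\ge-1$, and $\sum_{i\ge1}\omega_i=2-1=1$. Multiplying by $\lambda_i^2$,
$$(1-\nu_i)^2\le\nu_i|z_i|^2\,\omega_i\qquad(i\ge1).$$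
Summing square roots over the $n$ indices $i\ge1$,
$$n-1=\sum_{i\ge1}(1-\nu_i)\le\Big(\sum_{i\ge1}\nu_i|z_i|^2\Big)^{1/2}\Big(\sum_{i\ge1}\omega_i\Big)^{1/2}\le1,$$
which is false for $n\ge3$. So the inequality of Theorem 1 is strict for $n\ge3$.

**Step 20 (triangles).** Let $n=2$. If the triangle is acute or right, the center of the circle through its vertices lies in the closed triangle, so it is $O$ by Lemma 1(c). The feet are the midpoints of the sides, $\bar\Delta$ is similar to $\Delta$ with ratio $\frac12$, and $R(\bar\Delta)=\frac12R(\Delta)$. If the angle at a vertex $C$ is obtuse, then $C$ lies strictly inside the disk whose diameter is the opposite side. By Lemma 1(c) that disk is minimal, so $O$ is the midpoint of that side and $|OC|<R(\Delta)$. By (3), before scaling, $R(\bar\Delta)\le\frac12|OC|<\frac12R(\Delta)$. So equality holds exactly for non-obtuse triangles.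

## Flat simplices near one half, and the set of all ratios

**Step 21 (the constant $2$ is optimal).** For $n=2$ this is the equality case. For $n\ge3$ we let the second tetrahedron of the first section degenerate. Let $e_1,\dots,e_n$ be the standard basis, $\varepsilon\in(0,1)$, and
$$v_1=e_1,\quad v_2=-e_1,\quad v_0=e_2,\quad v_k=\sqrt{1-\varepsilon^2}\,e_2+\varepsilon e_k\ (3\le k\le n).$$
These are affinely independent. Suppose $\sum c_iv_i=0$ and $\sum c_i=0$. The vectors $v_0,v_3,\dots,v_n$ form a basis of $L=\operatorname{span}(e_2,\dots,e_n)$, so their coefficients vanish; the first coordinate gives $c_1=c_2$, and $c_1+c_2=0$ makes both $0$. All $v_i$ are unit vectors and $0=\frac12(v_1+v_2)$, so $O=0$ and $R=1$ by Lemma 1(c).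

In $L$ the points $v_0,v_3,\dots,v_n$ span the hyperplane $M$ given by $x_2+\gamma\sum_{k\ge3}x_k=1$ with $\gamma=(1-\sqrt{1-\varepsilon^2})/\varepsilon$. Let $m$ be its point nearest to $0$. Then $s=|m|=(1+(n-2)\gamma^2)^{-1/2}$, and $m\cdot x=s^2$ on $M$. Since $\gamma=\varepsilon/(1+\sqrt{1-\varepsilon^2})\le\varepsilon$, $s\to1$ as $\varepsilon\to0$. The vector $w=\mp e_1+m/s^2$ has product $1$ with $\mp e_1$ and with every point of $M$. So $H_1$ and $H_2$ are $\{x\cdot w=1\}$ for the upper and lower sign respectively. With $|w|^2=1+s^{-2}$,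
$$b_1,b_2=\frac w{|w|^2}=\frac1{1+s^2}\big(\mp s^2e_1+m\big),\qquad|b_1-b_2|=\frac{2s^2}{1+s^2},$$
and therefore $R(\bar\Delta)\ge\frac{s^2}{1+s^2}\to\frac12$. For $n=3$, $\varepsilon=\frac35$ we get $\gamma=\frac13$, $s^2=\frac9{10}$ and the bound $\frac9{19}$ found at the start.

**Step 22 (ratios are positive and can be arbitrarily small).** If $R(\bar\Delta)=0$, all $b_i$ coincide in a point common to all $H_i$. No such point exists, since all its barycentric coordinates would vanish. So the ratio is always positive. For small ratios, let $f_0$ be a regular $(n-1)$-simplex inscribed in the unit sphere of a hyperplane through $0$, and let $v_0$ be at height $\varepsilon\in(0,1)$ on the normal to this hyperplane at $0$. By Lemma 1(c), $O=0\in f_0$ and $R=1$. By (3), $R(\bar\Delta)\le\varepsilon/2$. So the infimum of the ratio is $0$ and is not attained.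

**Step 23 (all intermediate values occur, by connectedness).** We first check that the ratio is continuous in the vertices. The minimal radius of a finite list of points changes by at most the largest displacement of a point. For the minimal center, let lists $x^{(k)}$ converge to $x$. The centers $z_k$ stay bounded, and any limit point of $(z_k)$ is the center of a ball whose radius is the limit of the minimal radii, i.e. the minimal radius of $x$, and which contains $x$. By uniqueness it is the minimal center of $x$, so $z_k$ converges to it. The foot is $b_i=O-((O-v_j)\cdot u)\,u$ for any $j\ne i$, where $u$ is a unit normal of $H_i$; locally $u$ can be chosen continuously in the vertices. Hence $b_i$, then $R(\bar\Delta)$, then $R(\bar\Delta)/R(\Delta)$ is continuous on the space of ordered nondegenerate simplices.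

Sending $(v_0,\dots,v_n)$ to $v_0$ and the matrix with columns $v_i-v_0$ identifies this space with $\mathbb R^n\times GL_n(\mathbb R)$. It has two connected components, given by the sign of the determinant, and a reflection exchanges them and preserves the ratio. So the set of all ratios is the continuous image of one connected component, i.e. an interval. Its infimum is $0$, not attained. Its supremum is $\frac12$, by Theorem 1 and Step 21, and by Steps 17–20 it is attained exactly when $n=2$. Hence the set of values is $(0,\frac12)$ for $n\ge3$ and $(0,\frac12]$ for $n=2$, which completes the proof of Theorem 2. $\blacksquare$
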